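# Order embedding $q$-concave symmetric subspaces of $L_1$ into $L_1(L_r)$

Scalars are real throughout. $L_1(\mu)$ means $L_1(\Omega,\mu)$ for an arbitrary measure $\mu$; $L_r$ without further decoration means $L_r[0,1]$, and $L_1(L_r)=L_1([0,1];L_r)$ is the space of Bochner-integrable $L_r$-valued functions with norm $\int_0^1\|F(\omega)\|_r\,d\omega$, ordered pointwise. The citation [LT] refers to Lindenstrauss–Tzafriri, *Classical Banach Spaces II*.

## Sequence spaces in $L_1$ and the exponent $2$

Two elements $x,y$ of a Banach lattice are *disjoint* if $|x|\wedge|y|=0$. A linear map $U$ between lattices is a *lattice homomorphism* if $|Ux|=U|x|$ for all $x$. A lattice $X$ is *order embeddable* into a Banach lattice $Y$ if it is lattice isomorphic to a sublattice of $Y$.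

This is much stronger than being isomorphic to a subspace. For instance, $L_2$ is isometric to a subspace of $L_1$: take the closed span of independent standard Gaussians, suitably scaled. But in $L_1$ disjoint elements satisfy $\sum\|u_i\|=\|\sum u_i\|$, while in $L_2$ the indicators of $n$ disjoint intervals of length $1/n$ have $\sum\|u_i\|=n^{1/2}$ and $\|\sum u_i\|=1$. So $L_2$ is not order embeddable into $L_1$. If we only know that a lattice $X$ sits in $L_1$ as a Banach space, its order may be invisible there. We ask whether the order becomes visible in the larger lattice $L_1(L_r)$.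

Here is a case where the answer is quick.

**Proposition A.** Let $X$ be a Banach space of sequences whose norm is solid ($|x|\le|y|$ implies $\|x\|\le\|y\|$) and in which the unit vectors $e_i$ have dense linear span. Let $T:X\to L_1[0,1]$ be linear with $\alpha\|x\|\le\|Tx\|_1\le\beta\|x\|$ and $\alpha>0$. Then $X$ is order embeddable into $L_1(L_2)$.

*Proof.* We first need Khintchine's inequality in $L_1$. Let $\varepsilon_i$ be independent uniform signs, $t_i$ finitely many reals, $S=\sum\varepsilon_it_i$ and $s=(\sum t_i^2)^{1/2}$. Then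
$$3^{-1/2}s\le\mathbb E|S|\le s .$$
The right side is Cauchy–Schwarz, since $\mathbb ES^2=s^2$. For the left side, $\mathbb ES^4=\sum t_i^4+3\sum_{i\ne j}t_i^2t_j^2\le3s^4$, and Hölder with exponents $3/2$ and $3$ gives
$$s^2=\mathbb E|S|^{2/3}|S|^{4/3}\le(\mathbb E|S|)^{2/3}(\mathbb ES^4)^{1/3}\le(\mathbb E|S|)^{2/3}\,3^{1/3}s^{4/3}.$$

Put $f_i=Te_i$ and let $x=\sum a_ie_i$ be finitely supported. Changing signs of coordinates does not change the norm, so $\alpha\|x\|\le\|\sum\varepsilon_ia_if_i\|_1\le\beta\|x\|$ for all signs. Averaging over the signs and using Khintchine at each point,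
$$\alpha\|x\|\le\int\Big(\sum a_i^2f_i^2\Big)^{1/2}\le\sqrt3\,\beta\|x\|.$$
Choose disjoint nonnegative norm-one functions $g_i\in L_2$ and set $Ux=\sum a_i\,|f_i|\otimes g_i$, that is, $(Ux)(\omega)=\sum a_i|f_i(\omega)|g_i$. The elements $|f_i|\otimes g_i$ are disjoint and nonnegative, so $U$ is a lattice homomorphism on finitely supported sequences, and $\|Ux\|$ is the middle integral. By density $U$ extends to $X$ with the same two bounds, still as a lattice homomorphism, and its range is closed. $\square$

The proof is short because random signs do two things at once: disjointness makes them invisible in $X$, and Khintchine turns them into an $\ell_2$-norm in $L_1$. Two things change in general.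

*Exponents $r<2$.* Since $(\sum t_i^2)^{1/2}\le(\sum|t_i|^r)^{1/r}$ for $r\le2$, the lower bound survives for free. The upper bound does not. Take $X=\ell_2$ and let $f_i$ be the Rademacher functions: for $r<2$
$$\int\Big(\sum_{i\le n}|f_i|^r\Big)^{1/r}=n^{1/r},\qquad\Big\|\sum_{i\le n}e_i\Big\|=n^{1/2}.$$
So a hypothesis on $X$ is needed. The one in our question is $q$-concavity.

*Function spaces.* On $[0,1]$ or $[0,\infty)$ there are no atoms to play the role of the $e_i$. We can cut into smaller and smaller pieces, but each level of cutting produces its own map into its own copy of $L_1(\ell_r)$, and these must be fitted together.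

## Concavity, lower estimates and the main theorem

**Definition ($q$-concavity).** A Banach lattice $X$ is $q$-concave ($1\le q<\infty$) with constant $M$ if for all finite families
$$\Big(\sum\|x_i\|^q\Big)^{1/q}\le M\Big\|\Big(\sum|x_i|^q\Big)^{1/q}\Big\| .$$

In function lattices the expression on the right is computed pointwise.

**Definition (lower $q$-estimate).** $X$ satisfies a lower $q$-estimate with constant $M$ if $\big(\sum\|u_j\|^q\big)^{1/q}\le M\big\|\sum u_j\big\|$ for all finite families of disjoint $u_j$.

For disjoint $u_j$ we have $(\sum|u_j|^q)^{1/q}=|\sum u_j|$, so $q$-concavity implies the lower $q$-estimate with the same constant.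

*Examples.* $L_q$ satisfies the lower $q$-estimate with equality. For $p>q$, $L_p$ fails it: with the indicators of $n$ disjoint intervals of length $1/n$ the two sides are $n^{1/q-1/p}$ and $M$.

*The target lattice.* $L_1(L_r)$ is $r$-concave with constant $1$. Minkowski's inequality for the $\ell_r$-valued function $\omega\mapsto(\|F_i(\omega)\|_r)_i$ gives
$$\Big(\sum_i\Big(\int\|F_i(\omega)\|_r\,d\omega\Big)^r\Big)^{1/r}\le\int\Big(\sum_i\|F_i(\omega)\|_r^r\Big)^{1/r}d\omega=\Big\|\Big(\sum_i|F_i|^r\Big)^{1/r}\Big\|, \tag{1}$$
and concavity passes to sublattices and, with a changed constant, to lattices isomorphic to them. So order embeddability into $L_1(L_r)$ forces $r$-concavity. In particular $\ell_2$ is not order embeddable into $L_1(L_r)$ for $r<2$, because $n$ unit vectors would give $n^{1/r}\le M'n^{1/2}$.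

**Definition (symmetric space).** A symmetric sequence space (finite- or infinite-dimensional), respectively a rearrangement invariant space on $I=[0,1]$ or $[0,\infty)$, is a Banach space of sequences, respectively of measurable functions on $I$, that is a solid lattice with symmetric, respectively rearrangement invariant, norm and contains the unit vectors, respectively the indicators of sets of finite measure. A *symmetric subspace of $L_1$* is a symmetric space isomorphic to a subspace of $L_1$.

For example, $\ell_p$ and $L_p$ with $1\le p\le2$ are symmetric subspaces of $L_1$.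

The problem, from "Some results on symmetric subspaces of L1", reads: let $1\le q<2$; is a $q$-concave symmetric subspace of $L_1$ order embeddable into $L_1(L_{q_1})$ for each $q_1$ with $q<q_1\le2$? The answer is yes, and symmetry is not needed for the argument.

**Theorem 1.** Let $1\le q<2$, and let $X$ be a symmetric space (more generally, any separable Banach lattice) satisfying a lower $q$-estimate with constant $M$; in particular $X$ may be any $q$-concave symmetric space. Let $T:X\to L_1(\mu)$ be linear with $\alpha\|x\|\le\|Tx\|_1\le\beta\|x\|$, $\alpha>0$. Then for every $q<r\le2$ there is a lattice isomorphism $U$ of $X$ onto a closed sublattice of $L_1(L_r)$ with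
$$\alpha\|x\|\le\|Ux\|\le C_r\|x\|,\qquad C_r=\frac e{e-1}\cdot\frac{\beta M}{1-2^{1/r-1/q}} .$$

With $r=q_1$ this says that every $q$-concave symmetric subspace of $L_1$, $1\le q<2$, is order embeddable into $L_1(L_{q_1})$ for every $q<q_1\le2$. The constants depend only on $q,q_1,M,\beta/\alpha$ (replace $U$ by $U/\alpha$), so they do not depend on the dimension.

We assume $X\ne\{0\}$. The proof repairs the two points in turn: first an inequality for finitely many disjoint elements, then a passage to the limit along finer and finer partitions.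

## Where the lower estimate meets Minkowski's inequality the wrong way

Let $x_1,\dots,x_n\in X$ be disjoint, $x=\sum x_i$, $f_i=Tx_i$. We want $\int(\sum|f_i|^r)^{1/r}\,d\mu\le C\|x\|$. The obvious use of the hypothesis is to apply the lower $q$-estimate to the $x_i$ themselves:
$$\Big(\sum\|f_i\|_1^q\Big)^{1/q}\le\beta\Big(\sum\|x_i\|^q\Big)^{1/q}\le\beta M\|x\| .$$
This controls an $\ell_q$-norm of integrals, whereas we need the integral of an $\ell_r$-norm. Minkowski compares these in the useless direction, $\big(\sum\|f_i\|_1^r\big)^{1/r}\le\int\big(\sum|f_i|^r\big)^{1/r}$, and the gap can be large. For indicators $f_i$ of $n$ disjoint sets of measure $1/n$ we have $(\sum\|f_i\|_1^q)^{1/q}=n^{1/q-1}$, which tends to $0$ when $q>1$, while $\int(\sum|f_i|^r)^{1/r}=1$. The norms of the individual pieces carry too little information. We must use the norms of *blocks* $x_A=\sum_{i\in A}x_i$ as well.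

What does the norm of a block tell us? Signs give $\int\max_{i\in A}|f_i|\le\beta\|x_A\|$. And the lower $q$-estimate says that if $\{1,\dots,n\}$ is cut into $m$ blocks, a typical block has norm at most about $m^{-1/q}\|x\|$. Now choose the cut at random. A random block contains about a fraction $1/m$ of the indices, so at each point $\omega$ its maximum is, with probability bounded below, at least the $m$-th largest of the numbers $|f_i(\omega)|$. Hence the $m$-th largest value has integral at most about $m^{-1/q}\|x\|$. This is a weak-$\ell_q$ type decay, and it is summable in $\ell_r$ for every $r>q$.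

## Random colorings and the decreasing rearrangement

**Lemma 1.** Let $X,T,q,M$ be as in Theorem 1, with $X$ any Banach lattice. Let $x_1,\dots,x_n\in X$ be disjoint, $x=\sum x_i$, $f_i=Tx_i$. Then for $q<r\le2$
$$\alpha\|x\|\le\int\Big(\sum|f_i|^r\Big)^{1/r}d\mu\le C_r\|x\| .\tag{2}$$

**Step 1 (lower bound by random signs).** The purpose is to repeat the computation of Proposition A. By disjointness $|\sum\varepsilon_ix_i|=\sum|x_i|=|x|$, so $\|\sum\varepsilon_ix_i\|=\|x\|$ for all signs. Averaging over independent uniform signs,
$$\alpha\|x\|\le\int\mathbb E_\varepsilon\Big|\sum\varepsilon_if_i\Big|d\mu\le\int\Big(\sum f_i^2\Big)^{1/2}d\mu\le\int\Big(\sum|f_i|^r\Big)^{1/r}d\mu ,$$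
where the second inequality is Cauchy–Schwarz and the third uses $r\le2$. The first two inequalities do not involve $r$.

**Step 2 (a block controls its maximum).** The purpose is to turn norms of blocks into pointwise information. Fix $A\subset\{1,\dots,n\}$, $j\in A$ and a point of $\Omega$. Condition on $\varepsilon_j$ and average over the other signs first; Jensen's inequality gives $\mathbb E_\varepsilon|\sum_{i\in A}\varepsilon_if_i|\ge\mathbb E|\varepsilon_jf_j|=|f_j|$. The left side does not depend on $j$, so it is at least $\max_{i\in A}|f_i|$. Integrating,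
$$\int\max_{i\in A}|f_i|\,d\mu\le\mathbb E_\varepsilon\Big\|T\Big(\sum_{i\in A}\varepsilon_ix_i\Big)\Big\|_1\le\beta\|x_A\| .\tag{3}$$
For $A=\emptyset$ both outer terms are $0$, with the convention $\max\emptyset=0$.

**Step 3 (a random block is small).** The purpose is to bring in the lower $q$-estimate. Fix $k\ge0$. Color each $i$ independently and uniformly with one of $2^k$ colors and let $A_1,\dots,A_{2^k}$ be the color classes. The $x_{A_j}$ are disjoint with sum $x$, so $\sum_j\|x_{A_j}\|^q\le M^q\|x\|^q$ for every coloring. The classes are identically distributed. Taking expectations gives $2^k\,\mathbb E\|x_{A_1}\|^q\le M^q\|x\|^q$, hence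
$$\mathbb E\|x_{A_1}\|\le\big(\mathbb E\|x_{A_1}\|^q\big)^{1/q}\le M2^{-k/q}\|x\| .\tag{4}$$

**Step 4 (a random block sees the $2^k$-th largest value).** The purpose is to combine Steps 2 and 3. Let $c_1^*(\omega)\ge c_2^*(\omega)\ge\cdots$ be the decreasing rearrangement of $(|f_i(\omega)|)_{i\le n}$, with $c_m^*=0$ for $m>n$. Suppose $n\ge2^k$. Fix $\omega$ and fix $2^k$ indices where the $2^k$ largest values are attained. Each index lies in $A_1$ independently with probability $2^{-k}$, so $A_1$ meets this set with probability $1-(1-2^{-k})^{2^k}\ge1-1/e$. When it does, $\max_{i\in A_1}|f_i(\omega)|\ge c^*_{2^k}(\omega)$. Therefore $\mathbb E\max_{i\in A_1}|f_i(\omega)|\ge(1-\frac1e)c^*_{2^k}(\omega)$; for $n<2^k$ this is trivial. Integrating over $\Omega$ and using (3) and (4),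
$$\int c^*_{2^k}\,d\mu\le\frac e{e-1}\,\beta M\,2^{-k/q}\|x\|\qquad(k\ge0).\tag{5}$$

**Step 5 (summation).** The purpose is to reassemble the $\ell_r$-norm. Group the indices $2^k\le m<2^{k+1}$, and use that the $\ell_r$-norm is at most the $\ell_1$-norm:
$$\Big(\sum|f_i|^r\Big)^{1/r}=\Big(\sum_m(c_m^*)^r\Big)^{1/r}\le\Big(\sum_k2^k(c^*_{2^k})^r\Big)^{1/r}\le\sum_k2^{k/r}c^*_{2^k}.$$
Integrate and insert (5). The series $\sum_k2^{k(1/r-1/q)}=(1-2^{1/r-1/q})^{-1}$ converges because $r>q$, and the resulting constant is $C_r$. $\square$

The upper bound did not use $r\le2$. Only the last inequality of Step 1 did.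

*Why $r=q$ is excluded.* Let $1<q<2$, $X=\ell_q$, and $Te_i=\theta_i$, where the $\theta_i$ are independent symmetric $q$-stable variables with characteristic function $e^{-|t|^q}$. Then $\|Tx\|_1=\mathbb E|\theta_1|\,\|x\|_q$. The variables $Z_i=|\theta_i|^q$ satisfy $P(Z_i>t)\le C/t$ for $t>0$ and $P(Z_i>t)\ge c/t$ for $t\ge1$, by the classical tail asymptotics (shrinking $c$ if necessary). Put $W_i=\min(Z_i,n)$ and $S=\sum_{i\le n}W_i$. Then $\mathbb EW_i\ge\int_1^n\frac ct\,dt=c\log n$ and $\mathbb EW_i^2=\int_0^n2tP(Z_i>t)\,dt\le2Cn$. So $\mathbb ES\ge cn\log n$, the variance of $S$ is at most $2Cn^2$, and Chebyshev gives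
$$P(S<\tfrac12\mathbb ES)\le\frac{8Cn^2}{(cn\log n)^2}\to0.$$
For large $n$ therefore $\mathbb E\big(\sum_{i\le n}|\theta_i|^q\big)^{1/q}\ge\frac12\big(\frac c2n\log n\big)^{1/q}$, which is not $O(\|\sum_{i\le n}e_i\|)=O(n^{1/q})$. So (2) fails for $r=q$ with every constant, even for $\ell_q$. Only this particular route fails: $\ell_q$ itself sits in $L_1(L_q)$ as a sublattice of the constant functions.

*Stable variables instead of colorings.* One may also try to replace the signs by independent symmetric $r$-stable variables $\theta_i$, $q<r<2$. Since $\mathbb E|\sum\theta_it_i|=\mathbb E|\theta_1|(\sum|t_i|^r)^{1/r}$,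
$$\mathbb E|\theta_1|\int\Big(\sum|f_i|^r\Big)^{1/r}d\mu=\mathbb E\Big\|T\sum\theta_ix_i\Big\|_1\le\beta\,\mathbb E\Big\|\sum\theta_ix_i\Big\| .$$
If $X$ is $q$-concave this finishes the upper bound for $r<2$. For simple random coefficients $\theta_i'$ with $|\theta_i'|\le|\theta_i|$, taking values $\theta_i'(l)$ with probability $p_l$, concavity applied to $p_l^{1/q}\sum_i\theta'_i(l)x_i$ gives $(\mathbb E\|\sum\theta_i'x_i\|^q)^{1/q}\le M\|\sum_i(\mathbb E|\theta_i'|^q)^{1/q}|x_i|\|\le M(\mathbb E|\theta_1|^q)^{1/q}\|x\|$; now approximate $\theta_i$ by simple $\theta_i'$ and use Fatou. The last expectation is finite because $q<r$. But this computation uses concavity on the non-disjoint vectors $\sum_i\theta_i'(l)x_i$, which a lower $q$-estimate with the same $q$ need not supply (the last section has an example). Lemma 1 uses the lower estimate alone, and its by-product (5) will be needed again.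

## Refining systems

To use Lemma 1 in a space without atoms, we cut the space into finitely many disjoint pieces, ever more finely.

**Definition (refining system).** A refining system in $X$ is a sequence of finite sets $B_n=\{b_{n,1},\dots,b_{n,k_n}\}$ of pairwise disjoint nonzero positive elements such that each $b_{n,i}$ is the sum of a subset of $B_{n+1}$ and $X_\infty:=\bigcup_n\operatorname{span}B_n$ is dense in $X$.

*Example.* In $L_p[0,1]$, $p<\infty$, let $B_n$ consist of the indicators of the dyadic intervals of length $2^{-n}$.

Three simple facts will be used. First, if $b_{n,i}=\sum_{j\in S}b_{n+1,j}$, then $S=\{j:b_{n+1,j}\le b_{n,i}\}$. The inclusion $\subset$ is clear; if $b_{n+1,j}\le b_{n,i}$ with $j\notin S$, then $b_{n+1,j}$ is disjoint from the sum $b_{n,i}$ and below it, hence $0$, a contradiction. Second, for fixed $n$ the subsets belonging to different $i$ are disjoint, because a common element would be nonzero and below two disjoint elements. By induction both facts hold with $B_{n+1}$ replaced by $B_N$, $N\ge n$. Third, $X_\infty$ is a sublattice, since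 $|\sum a_ib_{n,i}|=\sum|a_i|b_{n,i}$ and the spans increase with $n$.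

**Lemma 2.** The spaces $X$ of Theorem 1 have refining systems.

**Step 1 (order continuity from the lower estimate).** This step and the next treat symmetric spaces, and the purpose here is the following claim: if $0\le f\in X$ and $E_n$ are decreasing measurable sets with null intersection, then $\|f1_{E_n}\|\to0$. (For sequence spaces, read "null" as "empty".) First, $(f1_{E_n^c})_n$ is Cauchy. Otherwise there are $\delta>0$ and $n_1<m_1\le n_2<m_2\le\cdots$ with $\|f1_{E_{n_k}\setminus E_{m_k}}\|\ge\delta$. These functions are disjoint and any sum of them is at most $f$, so the lower $q$-estimate gives $K^{1/q}\delta\le M\|f\|$ for all $K$, which is absurd. Let $g$ be the norm limit. The positive cone is closed, so $g\le f$ and $g\ge f1_{E_n^c}$ for every $n$. As $\bigcap E_n$ is null, $g\ge f$. Hence $g=f$, which is the claim.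

**Step 2 (density in symmetric spaces).** The purpose is to exhibit the systems.

For infinite-dimensional sequence spaces take $B_n=\{e_1,\dots,e_n\}$. The claim with $E_n=\{n+1,n+2,\dots\}$, applied to positive and negative parts, gives density. In finite dimension let every $B_n$ be the whole basis.

For function spaces let $B_n$ be the indicators of the dyadic intervals of length $2^{-n}$ in $[0,1)$, respectively in $[0,2^n)$. Each is the sum of its two halves in $B_{n+1}$. Let $0\le f\in X$. The claim with $E_n=\{f>n\}$, respectively $E_n=\{f>n\}\cup[n,\infty)$, shows that bounded functions supported in some $J=[0,1)$, respectively $J=[0,2^m)$, are dense. Let $f$ be such a function, and let $g_k$ be its conditional expectation on the dyadic intervals of length $2^{-k}$ in $J$; for large $k$ it lies in $\operatorname{span}B_k$. We have $|g_k|\le\|f\|_\infty1_J$ and $g_k\to f$ a.e. Put $h_k=\sup_{l\ge k}|g_l-f|$, which decreases to $0$ a.e. For $\epsilon>0$,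
$$\|g_k-f\|\le\epsilon\|1_J\|+2\|f\|_\infty\big\|1_{J\cap\{h_k>\epsilon\}}\big\| .$$
The sets $J\cap\{h_k>\epsilon\}$ decrease to a null set, so the last term tends to $0$ by the claim applied to $1_J$. Since $\epsilon$ is arbitrary, $g_k\to f$ in $X$.

**Step 3 (separable lattices: order continuity).** The purpose is the analogue of Step 1 for a separable Banach lattice $X$ isomorphic to a subspace of $L_1$. Let $0\le x_n\uparrow$ with $x_n\le z$. For a positive functional $\varphi$ the sequence $\varphi(x_n)$ is bounded and monotone, and every functional is a difference of positive ones, so $(x_n)$ is weakly Cauchy. $L_1$ is weakly sequentially complete, and so are its closed subspaces; hence $x_n\to x$ weakly for some $x\in X$. The positive cone is weakly closed, so $x\ge x_n$ for all $n$. By Mazur's theorem, for each $\epsilon>0$ some convex combination $y$ of $x_1,\dots,x_{m_0}$ has $\|x-y\|<\epsilon$. Since $y\le x_{m_0}\le x_m$ for $m\ge m_0$, we have $0\le x-x_m\le x-y$ and so $\|x-x_m\|<\epsilon$. Thus order bounded increasing sequences converge in norm, and $X$ is order continuous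 by [LT, Prop. 1.a.8].

**Step 4 (separable lattices: the system).** The purpose is to represent $X$ by functions and use finite algebras. $X$ has a weak unit: if $(x_n)$ is dense, put $u=\sum2^{-n}|x_n|/(1+\|x_n\|)$; if $|y|\wedge u=0$, then $|y|\wedge|x_n|=0$ for all $n$, hence $|y|=|y|\wedge|y|=0$ by density. By [LT, Thm 1.b.14], $X$ may be taken to be an order ideal in some $L_1(\Omega',\Sigma,P)$, $P$ a probability, with $L_\infty\subset X$ dense in $X$ and $X$ dense in $L_1(P)$ with continuous inclusion. So $L_1(P)$ is separable, and there are increasing finite algebras $\mathcal A_n$ generating $\Sigma$ modulo null sets. Let $B_n$ be the indicators of the non-null atoms of $\mathcal A_n$. For $f\in L_\infty$ the martingale $\mathbb E(f|\mathcal A_n)\in\operatorname{span}B_n$ converges to $f$ a.e. and boundedly. The functions $\sup_{l\ge n}|\mathbb E(f|\mathcal A_l)-f|$ lie in $L_\infty\subset X$ and decrease to $0$, so their norms in $X$ tend to $0$ by order continuity. Hence $\mathbb E(f|\mathcal A_n)\to f$ in $X$. $\square$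

## Random additive weights and their limit law

Fix $q<r\le2$ and a refining system $(B_n)$. For each $N$, the method of Proposition A gives a lattice embedding of $\operatorname{span}B_N$, sending $b_{N,j}$ to $|Tb_{N,j}|\otimes g_{N,j}$ with disjoint norm-one $g_{N,j}\ge0$. But these embeddings are not compatible for different $N$. The image of $b_{n,i}$ is $\sum_j|Tb_{N,j}|\otimes g_{N,j}$ over the pieces $b_{N,j}$ of $b_{n,i}$; it uses new coordinates for each $N$, and the individual functions $Tb_{N,j}$ may tend to $0$.

A case that can be computed shows what survives. Take $r=2$, $X=L_2[0,1]$ with the dyadic system, and let $T$ send $f$ to a centered Gaussian variable $G(f)$ of variance $\|f\|_2^2$, linearly in $f$. (Here there is no $q<2$, but at $r=2$ Proposition A supplies the inequality.) The pieces $Tb_{N,j}$ are independent $N(0,2^{-N})$ variables and tend to $0$. However, the sum $\sum_j(Tb_{N,j})^2$ over the $2^{N-n}$ pieces of $b_{n,i}$ has mean $2^{-n}$ and variance $2^{N-n}\cdot2\cdot2^{-2N}\to0$, so it converges in $L_2$ to $2^{-n}$, the length of the $i$-th interval.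 The limit weight is Lebesgue measure, and $\int(\sum_ia_i^22^{-n})^{1/2}$ is the norm of $x=\sum a_ib_{n,i}$ in $L_2$.

So the objects to follow are the sums of $r$-th powers over the pieces of $b_{n,i}$. In general nothing makes these converge as functions on $\Omega$. But the norms in Lemma 1 depend only on their joint distribution, and distributions have limits once they live on a compact space.

**Step 1 (weights at level $N$).** The purpose is to express Lemma 1 through additive weights. Put $y_{N,j}=Tb_{N,j}$, and for $n\le N$ let $D_N(n,i)=\{j:b_{N,j}\le b_{n,i}\}$, so that $b_{n,i}=\sum_{j\in D_N(n,i)}b_{N,j}$ and, for fixed $n$, the sets $D_N(n,i)$ are disjoint. Define functions on $\Omega$ by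
$$\nu_N(n,i)=\sum_{j\in D_N(n,i)}|y_{N,j}|^r\quad(n\le N),\qquad\nu_N(n,i)=0\quad(n>N).$$
Let $x=\sum_ia_ib_{n,i}$ and $N\ge n$. Then $x$ is the sum of the disjoint elements $a_ib_{N,j}$, $j\in D_N(n,i)$, and Lemma 1 says
$$\alpha\|x\|\le\int\Big(\sum_i|a_i|^r\nu_N(n,i)\Big)^{1/r}d\mu\le C_r\|x\| .\tag{6}$$

**Step 2 (change of density).** The purpose is to replace the unbounded $\nu_N$ on a possibly infinite measure space by bounded weights on a probability space, using that the integrand in (6) is homogeneous of degree $1/r$ in $\nu_N$. Choose $c_{n,i}>0$ with $\sum_{n,i}c_{n,i}\|b_{n,i}\|\le1$, and put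
$$s_N=\Big(\sum_{n\le N,\,i}c_{n,i}^r\,\nu_N(n,i)\Big)^{1/r}.$$
Since $s_N\le\sum_{n\le N,i}c_{n,i}\nu_N(n,i)^{1/r}$ and $s_N\ge c_{1,1}\nu_N(1,1)^{1/r}$, inequality (6) for $x=b_{n,i}$ gives
$$0<c_{1,1}\alpha\|b_{1,1}\|\le\int s_N\,d\mu\le C_r .$$
Let $dP_N=s_N\,d\mu/\int s_N\,d\mu$, a probability, and $\hat\nu_N=\nu_N/s_N^r$ on $\{s_N>0\}$, which carries $P_N$. From $c_{n,i}^r\nu_N(n,i)\le s_N^r$ we get $\hat\nu_N(n,i)\in[0,c_{n,i}^{-r}]$. So $\hat\nu_N$ takes values in
$$K=\prod_{n,i}[0,c_{n,i}^{-r}],$$
a countable product of compact intervals, hence compact and metrizable. Let $Q_N$ be the law of $\hat\nu_N$ under $P_N$. Where $s_N=0$, all $\nu_N(n,i)$ vanish because $c_{n,i}>0$. Hence for $N\ge n$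
$$\int\Big(\sum_i|a_i|^r\nu_N(n,i)\Big)^{1/r}d\mu=\int_{\{s_N>0\}}s_N\Big(\sum_i|a_i|^r\hat\nu_N(n,i)\Big)^{1/r}d\mu=\Big(\int s_N\,d\mu\Big)\int_K\Big(\sum_i|a_i|^r\nu(n,i)\Big)^{1/r}dQ_N(\nu),$$
where $\nu$ denotes a point of $K$.

**Step 3 (the limit law).** The purpose is to let $N\to\infty$. Probabilities on a compact metrizable space are weakly sequentially compact, so along a subsequence $Q_N\to Q$ weakly and $\int s_N\,d\mu\to\sigma\in(0,\infty)$. For fixed $n$ and $(a_i)$ the integrand over $K$ is a continuous function of finitely many coordinates. Passing to the limit in (6),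
$$\alpha\|x\|\le\sigma\int_K\Big(\sum_i|a_i|^r\nu(n,i)\Big)^{1/r}dQ(\nu)\le C_r\|x\|\qquad\Big(x=\sum_ia_ib_{n,i}\Big)\tag{7}$$
for every $n$ and all coefficients.

**Step 4 (additivity survives).** The purpose is to see that $Q$-almost every $\nu$ is consistent across levels. Let $\mathcal C(n,i)=\{j:b_{n+1,j}\le b_{n,i}\}$. For $N>n$, $D_N(n,i)$ is the disjoint union of the $D_N(n+1,j)$, $j\in\mathcal C(n,i)$, so $\nu_N(n,i)=\sum_{j\in\mathcal C(n,i)}\nu_N(n+1,j)$, and the same holds for $\hat\nu_N$. Thus the closed set
$$F_n=\Big\{\nu\in K:\nu(n,i)=\sum_{j\in\mathcal C(n,i)}\nu(n+1,j)\ \text{for all }i\Big\}$$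
has $Q_N(F_n)=1$ for all $N>n$. For closed sets $Q(F_n)\ge\limsup Q_N(F_n)$ along the subsequence, so $Q(F_n)=1$. Put $K_0=\bigcap_nF_n$. This is a closed set with $Q(K_0)=1$; call its points *additive*.

## Realizing additive weights by intervals

**Step 5 (intervals of prescribed length).** The purpose is to turn each additive $\nu$ into disjoint functions in one fixed space $L_r[0,\infty)$. For $\nu\in K_0$ define half-open intervals $J_{n,i}(\nu)\subset[0,\infty)$ of length $\nu(n,i)$, empty if the length is $0$, inductively. The $J_{1,i}$ are laid consecutively from $0$. Suppose the intervals of level $n$ partition $[0,L_n)$, where $L_n=\sum_i\nu(n,i)$. Divide each $J_{n,i}$ into consecutive intervals $J_{n+1,j}$, $j\in\mathcal C(n,i)$; the lengths fit by additivity, and each $j$ occurs for at most one $i$. Then lay the $J_{n+1,j}$ with $j\notin\bigcup_i\mathcal C(n,i)$ consecutively from $L_n$ on. Level $n+1$ now partitions $[0,L_{n+1})$.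

The endpoints of $J_{n,i}(\nu)$ are finite sums of coordinates of $\nu$, hence continuous on $K_0$. For two intervals, $\|1_J-1_{J'}\|_r^r$ is at most the sum of the distances between their left and between their right endpoints. So $\nu\mapsto1_{J_{n,i}(\nu)}\in L_r[0,\infty)$ is continuous on $K_0$ and bounded, and therefore Bochner integrable with respect to $Q$.

**Step 6 (the embedding).** The purpose is to define $U$ and check its properties. On $\operatorname{span}B_n$ put
$$U_0b_{n,i}=\sigma\,1_{J_{n,i}(\cdot)}\in L_1(Q;L_r[0,\infty)),$$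
extended linearly. Since $b_{n,i}=\sum_{j\in\mathcal C(n,i)}b_{n+1,j}$ and $1_{J_{n,i}}=\sum_{j\in\mathcal C(n,i)}1_{J_{n+1,j}}$ on $K_0$, the definitions on $\operatorname{span}B_n$ and $\operatorname{span}B_{n+1}$ agree, and $U_0$ is well defined on $X_\infty$. It sends the disjoint positive $b_{n,i}$, $i\le k_n$, to disjoint nonnegative elements, so $|U_0x|=U_0|x|$. For $x=\sum_ia_ib_{n,i}$,
$$\|U_0x\|=\sigma\int_K\Big(\sum_i|a_i|^r\nu(n,i)\Big)^{1/r}dQ(\nu),$$
and (7) reads $\alpha\|x\|\le\|U_0x\|\le C_r\|x\|$. As $X_\infty$ is dense and the lattice operations are continuous, $U_0$ extends to a lattice homomorphism on $X$ with the same bounds. The lower bound makes it injective with closed range, so it is a lattice isomorphism onto a closed sublattice.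

**Step 7 (landing in $L_1(L_r)$).** The purpose is to replace $(K,Q)$ and $[0,\infty)$ by $[0,1]$. Every Borel probability on a compact metrizable space is the image of Lebesgue measure $\lambda$: $Q=\lambda\circ\varphi^{-1}$ for some Borel $\varphi:[0,1]\to K$. Then $F\mapsto F\circ\varphi$ is a lattice isometry of $L_1(Q;L_r[0,\infty))$ into $L_1([0,1];L_r[0,\infty))$. With $\tau(t)=t/(1-t)$, the map $g\mapsto(g\circ\tau)(\tau')^{1/r}$ is a lattice isometry of $L_r[0,\infty)$ onto $L_r[0,1]$. Composing, we obtain $U$. This proves Theorem 1. $\blacksquare$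

Steps 1–7 used $r\le2$ only through the lower bound in Lemma 1.

## The converse: concavity characterizes the embeddings

**Theorem 2.** Let $1\le q<2$ and let $X$ be a symmetric space or a separable Banach lattice. The following are equivalent.

1. $X$ is isomorphic to a subspace of $L_1$ and satisfies a lower $p$-estimate for every $p\in(q,2)$.
2. $X$ is isomorphic to a subspace of $L_1$ and is $p$-concave for every $p\in(q,2]$.
3. $X$ is order embeddable into $L_1(L_r)$ for every $r\in(q,2]$.

*Proof.* (2)⇒(1): $p$-concavity implies a lower $p$-estimate.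

(1)⇒(3): given $r\in(q,2]$, choose $p\in(q,r)$ and apply Theorem 1 with $p$ in place of $q$.

(3)⇒(2): by the theorem of Bretagnolle, Dacunha-Castelle and Krivine, $L_r$ embeds isometrically in $L_1$ for $1\le r\le2$. Applying such an embedding pointwise, $L_1(L_r)$ embeds in $L_1(L_1)=L_1([0,1]^2)$, so $X$ is isomorphic to a subspace of $L_1$. By (1), $L_1(L_r)$ is $r$-concave, hence so is $X$, for every $r\in(q,2]$. $\square$

## Exponents above $2$ and the maximum

**Theorem 3.** In Lemma 1 and Theorem 1 one may take any $r\in(q,\infty)$, with $\alpha$ replaced for $r>2$ by a constant $\alpha'>0$ depending only on $\alpha,\beta,M,q$. Moreover, for disjoint $x_i$,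
$$\alpha'\Big\|\sum x_i\Big\|\le\int\max_i|Tx_i|\,d\mu\le\beta\Big\|\sum x_i\Big\| .$$

*Proof.* The upper bound in (2) was proved without $r\le2$, and the upper bound for the maximum is (3) with $A=\{1,\dots,n\}$. For the lower bounds the point is that the decay (5) is faster than $\ell_2$ needs, so the $\ell_2$-norm is carried by finitely many of the largest values. Since $q<2$, we can choose $K\ge1$, depending only on $\alpha,\beta,M,q$, with
$$\frac e{e-1}\,\beta M\sum_{k\ge K}2^{k(1/2-1/q)}\le\frac\alpha2 .$$
Use the lower bound in (2) for $r=2$, then the pointwise inequality of Step 5 of Lemma 1 for $r=2$. For $k<K$ estimate $c^*_{2^k}\le c_1^*$, and for $k\ge K$ use (5):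
$$\alpha\|x\|\le\sum_k2^{k/2}\int c^*_{2^k}\,d\mu\le\Big(\sum_{k<K}2^{k/2}\Big)\int c_1^*\,d\mu+\frac\alpha2\|x\| .$$
As $c_1^*=\max_i|f_i|$, this gives $\int\max_i|f_i|\,d\mu\ge\alpha'\|x\|$ with $\alpha'=\frac\alpha2\big(\sum_{k<K}2^{k/2}\big)^{-1}$. Since $(\sum|f_i|^r)^{1/r}\ge\max_i|f_i|$, the lower bound in (2) holds with $\alpha'$ for every $r>2$. The passage to the limit and the realization by intervals then apply verbatim for $2<r<\infty$. $\square$

## The Lorentz space $L_{q,1}$ and the range of exponents

*Below $q$.* For $1<q<2$ and $1\le q_1<q$ the embedding is impossible in general. $L_q$ is a $q$-concave symmetric subspace of $L_1$. It is not $q_1$-concave, because the indicators of $n$ disjoint intervals of length $1/n$ would give $n^{1/q_1-1/q}\le M'$. By (1) it is not order embeddable into $L_1(L_{q_1})$.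

*At $q$, under a lower $q$-estimate.* Let $1<q<2$. Under the lower $q$-estimate hypothesis of Theorem 1, $q_1=q$ is impossible in general. The example is $X=L_{q,1}[0,1]$, the rearrangement invariant space with norm
$$\|f\|=\int_0^1f^*(t)\,t^{1/q-1}dt=q\int_0^\infty\mu_f(u)^{1/q}du,\qquad\mu_f(u)=|\{|f|>u\}| ,$$
where $f^*(t)=\inf\{u:\mu_f(u)\le t\}$. The two formulas agree because $f^*(t)=\int_0^\infty1_{\{\mu_f(u)>t\}}du$ and $\int_0^mt^{1/q-1}dt=q\,m^{1/q}$. We check three things.

**Step 1 ($X$ satisfies a lower $q$-estimate with constant $1$).** This puts $X$ under Theorem 1 as far as the order is concerned. For disjoint $f_i$ we have $\mu_{\sum f_i}=\sum\mu_{f_i}$, and Minkowski's inequality for the $\ell_q$-valued function $u\mapsto(\mu_{f_i}(u)^{1/q})_i$ gives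
$$\int_0^\infty\Big(\sum_i\mu_{f_i}(u)\Big)^{1/q}du\ge\Big(\sum_i\Big(\int_0^\infty\mu_{f_i}(u)^{1/q}du\Big)^q\Big)^{1/q}.$$
Multiply by $q$.

**Step 2 ($X$ is isomorphic to a subspace of $L_1$).** The purpose is to build an explicit embedding by random sampling. Let $U_1,U_2,\dots$ be independent and uniform on $[0,1]$, and set
$$V_n(f)=\mathbb E\Big(\sum_{i\le2^n}|f(U_i)|^2\Big)^{1/2},\qquad|||f|||=\sum_{n\ge0}2^{-n/q}V_n(f).$$
This is the norm of the image of $f$ under the lattice homomorphism $f\mapsto\big(2^{-n/q}(f(U_i))_{i\le2^n}\big)_{n\ge0}$ into an $L_1(\ell_2)$-space (the $\ell_1$-sum over $n$ of $L_1$-spaces with values in $\ell_2^{2^n}$).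

*Lower bound.* If $u<f^*(2^{-n})$, then $\mu_f(u)>2^{-n}$, so $P(\max_{i\le2^n}|f(U_i)|>u)\ge1-(1-2^{-n})^{2^n}\ge1-\frac1e$. Integrating over $u$, $V_n(f)\ge\mathbb E\max_{i\le2^n}|f(U_i)|\ge(1-\frac1e)f^*(2^{-n})$. On $[2^{-n},2^{-n+1}]$ we have $f^*(t)t^{1/q-1}\le f^*(2^{-n})2^{-n(1/q-1)}$, hence
$$\|f\|\le\sum_{n\ge1}2^{-n/q}f^*(2^{-n})\le\frac e{e-1}|||f||| .$$

*Upper bound.* Let $|A|=a>0$. The number of $i\le2^n$ with $U_i\in A$ is binomial with mean $2^na$. Since $\sqrt m\le m$ for integers $m\ge0$, and by Jensen, $V_n(1_A)\le\min(2^na,(2^na)^{1/2})$. Split the sum at $2^na=1$: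
$$|||1_A|||\le\sum_{2^n\le1/a}a\,2^{n(1-1/q)}+\sum_{2^n>1/a}a^{1/2}2^{-n(1/q-1/2)} .$$
As $\frac12<\frac1q<1$, the first sum is geometric and dominated by its largest $n$, the second by its smallest $n$. Both are at most a constant times $a^{1/q}$, since $a\cdot a^{-(1-1/q)}=a^{1/q}$ and $a^{1/2}a^{1/q-1/2}=a^{1/q}$. So $|||1_A|||\le Ca^{1/q}$. As $|f|=\int_0^\infty1_{\{|f|>u\}}du$, Minkowski's inequality gives
$$|||f|||\le\int_0^\infty|||1_{\{|f|>u\}}|||\,du\le\frac Cq\|f\| .$$

So $X$ is order embeddable in an $L_1(\ell_2)$-space, and that space embeds in $L_1$ by sending the unit vectors of $\ell_2$ to independent Gaussians.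

**Step 3 ($X$ is not $q$-concave).** The purpose is to find functions whose $q$-th powers average out. Let
$$f=\sum_{j=1}^m2^{j/q}1_{[2^{-j},2^{-j+1})},$$
and let $f_i$, $1\le i\le2^m$, be its cyclic translates by $i2^{-m}$. All breakpoints of $f$ are multiples of $2^{-m}$, so $\sum_if_i^q$ is constant, equal to $2^m\int f^q=2^mm$. Since $\|1\|=\int_0^1t^{1/q-1}dt=q$,
$$\Big\|\Big(\sum f_i^q\Big)^{1/q}\Big\|=q(2^mm)^{1/q}.$$
For $2^{(j-1)/q}\le u<2^{j/q}$ with $1\le j\le m$, the set $\{f>u\}$ is $[2^{-m},2^{-j+1})$, so $\mu_f(u)=2^{-j+1}-2^{-m}\ge2^{-j}$. Hence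
$$\|f\|\ge q\sum_{j=1}^m\big(2^{j/q}-2^{(j-1)/q}\big)2^{-j/q}=qm\,(1-2^{-1/q})\ge\frac{qm}4,$$
because $2^{-1/q}\le2^{-1/2}<\frac34$. All $f_i$ have the norm of $f$, so $(\sum\|f_i\|^q)^{1/q}\ge2^{m/q}qm/4$. Concavity with constant $M'$ would give $m^{1-1/q}\le4M'$ for all $m$, which is false since $q>1$.

By Theorem 1, $L_{q,1}$ is order embeddable into $L_1(L_r)$ for every $r\in(q,2]$. By Step 3 and (1) it is not order embeddable into $L_1(L_q)$. It is also an example of a space with a lower $q$-estimate that is not $q$-concave.

*At $q=1$.* Here the endpoint $q_1=1$ holds. If $X$ is $1$-concave with constant $M$, put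
$$|||x|||=\sup\Big\{\sum\|x_i\|:x_i\ge0,\ \sum x_i=|x|\Big\},$$
the supremum over finite families. Then $\|x\|\le|||x|||\le M\|x\|$. On positive elements it is superadditive by definition, and subadditive by Riesz decomposition: if $x+y=\sum z_i$ with $x,y,z_i\ge0$, then $z_i=x_i'+y_i'$ with $x_i',y_i'\ge0$, $\sum x_i'=x$, $\sum y_i'=y$. So it is an equivalent lattice norm additive on the positive cone, and $X$ is lattice isomorphic to an AL-space. The spaces considered here are separable (for symmetric spaces, by Lemma 2, whose symmetric case uses only the lower estimate), and a separable AL-space is lattice isometric to a sublattice of $L_1[0,1]$, by Kakutani's representation and the classification of separable measure algebras. Finally, $g\mapsto g\otimes1$ places $L_1$ in $L_1(L_1)$ as a sublattice.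

For spaces that are genuinely $q$-concave with $1<q<2$, and $q_1=q$, which is outside the question asked, no claim is made here.
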